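
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture (Poghosyan and Zverovich)}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Signed domination and minimum degree:\\ a proof of a conjecture of Poghosyan and Zverovich}


\begin{abstract}
A signed dominating function of a graph assigns $+1$ or $-1$ to every vertex so that every closed neighborhood has positive sum; the signed domination number $\gamma_s(G)$ is the smallest possible total weight. We prove that every graph of order $n$ and minimum degree $\delta\ge1$ satisfies $\gamma_s(G)\le\min\{n\delta^{-0.181},\,6.5\,n/\sqrt\delta\}$. This confirms a conjecture of Poghosyan and Zverovich. The proof combines three methods: biased random signs for medium degrees, selection in random order for small degrees, and iterated partial coloring for large degrees. We also show that asymptotically the constant $6.5$ can be lowered to $5.86$,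 that the exponent $1/2$ is optimal, and that the exponent $0.181$ cannot be raised above $\log_3\frac54=0.2031\ldots$
\end{abstract}

\section{The question and the answer}

Let $G$ be a finite simple graph with vertex set $V$, order $n$ and minimum degree $\delta\ge1$. Write $d(u)$ for the degree of $u$ and $N[u]$ for its closed neighborhood, that is, $u$ together with the set $N(u)$ of its neighbors. For $f\colon V\to\{-1,1\}$ and $S\subseteq V$ put $f(S)=\sum_{v\in S}f(v)$. The function $f$ is a \emph{signed dominating function} if $f(N[u])\ge1$ for every $u\in V$. Its \emph{weight} is $f(V)$, and the \emph{signed domination number} $\gamma_s(G)$ is the minimum weight of a signed dominating function. One may think of a vote in which every local committee $N[u]$ must have a strict majority of $+1$; the question is how few $+1$'s suffice.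

If $M$ is the set of vertices with value $-1$, then $f(N[u])=d(u)+1-2|N[u]\cap M|$. Hence $f$ is signed dominating if and only if
\begin{equation}\label{eq:feasible}
|N[u]\cap M|\le c(u):=\lfloor d(u)/2\rfloor\qquad\text{for all }u\in V .
\end{equation}
A set $M$ with \eqref{eq:feasible} will be called \emph{feasible}; thus $\gamma_s(G)=n-2\max|M|$ over feasible sets $M$.

Some examples show the scale. Always $\gamma_s(G)\le n$, since $f\equiv1$ is allowed, and for $K_2$ (where $\delta=1$) no vertex may get $-1$, so $\gamma_s=n$. In the cycle $C_n$ a set is feasible exactly if its elements have pairwise distance at least $3$, so $\gamma_s(C_n)=n-2\lfloor n/3\rfloor$. In the Petersen graph ($n=10$, $\delta=3$) each closed neighborhood has four elements, hence contains at most one $-1$; any two vertices lie in a common closed neighborhood, so at most one vertex gets $-1$ and $\gamma_s=8$. On the other hand $\gamma_s(K_n)\in\{1,2\}$.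

What should one expect for large $\delta$? If the signs are independent with a small mean $m$, then a neighborhood of size $s$ has expected sum $ms$ and standard deviation about $\sqrt s$. This suggests taking $m$ of order $1/\sqrt s$, and the natural guess is that a weight of order $n/\sqrt\delta$ suffices. F\"uredi and Mubayi proved that
\[
\gamma_s(G)\le\Big(4\sqrt{\tfrac{\ln(\delta+1)}{\delta+1}}+\tfrac1{\delta+1}\Big)n\qquad(\delta\ge99),
\]
and Matou\v{s}ek proved that $\gamma_s(G)\le Cn/\sqrt\delta$ for an absolute, but large, constant $C$; the Petersen graph shows that $C>1$ is necessary. For small $\delta$ a bound $Cn/\sqrt\delta$ with a moderate $C>1$ says nothing, because it exceeds the trivial bound $n$. A bound $n\delta^{-\alpha}$ starts at the trivial value for $\delta=1$ and improves from there. The following conjecture, stated in \cite{DM}, combines the two kinds of bounds.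

\begin{conjecture}
For some $C\le10$ and $\alpha$, $0.18\le\alpha\le0.21$, if $G$ is a graph of order $n$ with minimum degree $\delta\ge1$, then
\[
\gamma_s(G)\le\min\Big\{\frac n{\delta^\alpha},\frac{Cn}{\sqrt\delta}\Big\}.
\]
\end{conjecture}

The conjecture is true.

\begin{theorem}\label{thm:main}
For every graph $G$ of order $n$ and minimum degree $\delta\ge1$,
\[
\gamma_s(G)\le\min\Big\{\frac n{\delta^{0.181}},\;\frac{6.5\,n}{\sqrt\delta}\Big\}.
\]
\end{theorem}

In particular one may take $\alpha=0.18$ and $C=10$. The next theorem shows how far such bounds can go.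

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(a)] $\limsup_{\delta\to\infty}\sup_G\sqrt\delta\,\gamma_s(G)/n\le5.86$, the supremum being over graphs of minimum degree $\delta$.
\item[(b)] For every $m=2^r$, $r\ge2$, there is a graph with $\delta=m/2$ and $\gamma_s(G)\ge\frac1{3\sqrt2}\frac n{\sqrt\delta}$. So the exponent $1/2$ is optimal.
\item[(c)] If $\gamma_s(G)\le n\delta^{-\alpha}$ for all $G$, then $\alpha\le\log_3\frac54=0.2031\ldots$. If $\gamma_s(G)\le Cn/\sqrt\delta$ for all $G$, then $C\ge4\sqrt3/5=1.385\ldots$.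
\end{enumerate}
\end{theorem}

Since $n\delta^{-\alpha}$ does not increase with $\alpha$, for any fixed $C\in[6.5,10]$ the exponents $\alpha\in[0.18,0.21]$ for which the conjectured inequality holds form an interval with left end $0.18$. By the two theorems it contains $[0.18,0.181]$ and is contained in $[0.18,\log_3\frac54]$. We do not determine its right end.

\medskip
\noindent\textbf{Plan.} For $\delta\ge50$ the power bound follows from independent biased signs with repairs (Section~\ref{sec:signs}). The same method gives $6.5n/\sqrt\delta$ for $\delta\ge43$ as long as $\ln(\delta+1)\le20$; for $\delta\le42$ this bound is trivial. For small $\delta$ we select a large feasible set in a random order (Section~\ref{sec:order}). For cubic graphs this gives the sharp bound $0.8\,n$, and there is little room: for $\delta=3$ the target is $3^{-0.181}=0.8196\ldots$, while the Petersen graph requires $0.8$. Graphs with $\delta=3$ and some larger degrees need a separate argument (Section~\ref{sec:three}). For very large $\delta$ the factor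 $\sqrt{\ln\delta}$ must be removed; this is done by partial colorings (Section~\ref{sec:coloring}). Section~\ref{sec:assembly} collects the pieces, and Section~\ref{sec:limits} proves Theorem~\ref{thm:limits}.

\section{Notation and standard facts}\label{sec:tools}

Throughout, $k=\delta+1$, $S_u=N[u]$ and $s_u=|S_u|=d(u)+1\ge k\ge2$. We write $\mathrm{Bin}(N,p)$ for the binomial distribution and also for a random variable with this distribution. We use the following facts.

\begin{itemize}
\item \emph{Hoeffding.} If $X$ is a sum of $s$ independent $\pm1$-valued variables and $y\ge0$, then $\Pr(X\le\mathbb EX-y)$ and $\Pr(X\ge\mathbb EX+y)$ are at most $e^{-y^2/(2s)}$.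
\item \emph{Chernoff.} If $X$ is binomial with mean $\mu>0$ and $y\ge0$, then $\Pr(X\le\mu-y)\le e^{-y^2/(2\mu)}$.
\item \emph{McDiarmid.} If $\rho$ is a function of $N$ independent coordinates and changing one coordinate changes $\rho$ by at most $1$, then $\Pr(\rho\ge\mathbb E\rho+y)$ and $\Pr(\rho\le\mathbb E\rho-y)$ are at most $e^{-2y^2/N}$ for $y\ge0$.
\item \emph{Harris.} An event depending on finitely many independent $\{0,1\}$-valued variables is \emph{decreasing} if changing a variable from $1$ to $0$ never destroys it. For finitely many decreasing events, $\Pr(\bigcap_iA_i)\ge\prod_i\Pr(A_i)$.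
\item \emph{Entropy.} For a random variable $Y$ with finitely many values, $H(Y)=-\sum_y\Pr(Y=y)\ln\Pr(Y=y)$ is subadditive: $H(Y_1,\dots,Y_n)\le\sum_jH(Y_j)$. As $H(Y)$ is the mean of $-\ln\Pr(Y=y)$ over the random value $y$ of $Y$, some value $y$ satisfies $\Pr(Y=y)\ge e^{-H(Y)}$.
\end{itemize}

\section{Biased random signs}\label{sec:signs}

The first method makes the heuristic of the introduction precise. Give each vertex an independent sign with mean $m$, and repair each violated neighborhood by flipping as many $-1$'s as it needs. If $m$ is chosen so that a neighborhood is violated with probability at most $1/k$, the repairs cost less than the bias when $k$ is large.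

\begin{proposition}\label{prop:signs}
If $y=\sqrt{2\ln k}$, then $\displaystyle\gamma_s(G)\le\Big(y+\frac1y+\frac2{\sqrt k}\Big)\frac n{\sqrt k}$.
\end{proposition}

\begin{proof}
Put $m=y/\sqrt k$. Since $m^2=2(\ln k)/k\le2/e$ we have $0<m<1$. Let the values $f(v)$ be independent, $+1$ with probability $\frac{1+m}2$ and $-1$ otherwise. Let $S=S_u$ have size $s$, and let $X=f(S)$, so that $\mathbb EX=ms$. By Hoeffding, for $j\ge0$,
\[
\Pr(X\le-j)\le e^{-(ms+j)^2/(2s)}\le e^{-m^2s/2-mj}\le\tfrac1ke^{-mj},
\]
where the last step uses $s\ge k$, i.e.\ $m^2s/2\ge\ln k$.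

For each $u$ with $X\le0$ choose $\lceil(1-X)/2\rceil$ vertices of $S_u$ with value $-1$. There are enough of them: their number $(s-X)/2$ is an integer that is at least $(1-X)/2$. Now change the values of all vertices chosen for at least one $u$ to $+1$. The change for $u$ alone raises the sum over $S_u$ to at least $1$ and the weight by at most $2-X$. Values only increase, so after all changes every constraint holds, and the weight has grown by at most the sum of the costs $2-X$. The expected cost for $u$ is at most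
\[
\mathbb E\big[(2-X)\mathbf 1_{X\le0}\big]=2\Pr(X\le0)+\sum_{j\ge1}\Pr(X\le-j)\le\frac1k\Big(2+\frac1{e^m-1}\Big)\le\frac1k\Big(2+\frac1m\Big).
\]
With $mk=y\sqrt k$, the total expected weight is at most $n\big(\frac y{\sqrt k}+\frac2k+\frac1{y\sqrt k}\big)$.
\end{proof}

\begin{corollary}\label{cor:signs}
\begin{enumerate}
\item[(a)] If $\delta\ge50$, then $\gamma_s(G)\le n\delta^{-0.181}$.
\item[(b)] If $\delta\ge43$ and $\ln k\le20$, then $\gamma_s(G)\le6.5\,n/\sqrt\delta$.
\end{enumerate}
\end{corollary}

\begin{proof}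
(a) Since $k>\delta$, it suffices that $y+\frac1y+\frac2{\sqrt k}\le k^{0.319}$ for $k\ge51$. At $k=51$ the left side is less than $3.45$ and the right side is more than $3.50$. As a function of $\ln k$, the left side has derivative at most $1/y<0.36$ (the other two summands decrease), while the right side has derivative at least $0.319\cdot3.5>1.1$.

(b) Since $k>\delta$, it suffices that $y+\frac1y+\frac2{\sqrt k}\le6.5$. The function $y+1/y$ is increasing for $y\ge1$. If $44\le k\le e^{10}$, then $y\le\sqrt{20}$ and the left side is at most $4.70+0.31<6.5$. If $e^{10}\le k\le e^{20}$, then $y\le\sqrt{40}$ and it is at most $6.3246+0.1582+0.0135<6.5$.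
\end{proof}

\section{Selection in random order}\label{sec:order}

For small $\delta$ we look for a large feasible set $M$, as in \eqref{eq:feasible}.

\subsection{Cubic graphs by hand}

Let $G$ be $3$-regular. Then $c(u)=1$, and $M$ is feasible if and only if its elements have pairwise distance at least $3$. Give the vertices independent uniform times in $[0,1]$ and let $M$ consist of the vertices that are earlier than every other vertex at distance at most $2$. Two elements of $M$ cannot be at distance at most $2$, so $M$ is feasible. A vertex has at most $3+6=9$ other vertices at distance at most $2$, so it belongs to $M$ with probability at least $1/10$. Hence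
\[
\gamma_s(G)\le n-2\,\mathbb E|M|\le0.8\,n ,
\]
with equality for the Petersen graph. For the generalization note that, given that $v$ has time $t$, it is chosen with probability at least $(1-t)^9$, and $\int_0^1(1-t)^9dt=\frac1{10}$.

\subsection{The rule}

In general we let the vertices arrive in random order and accept a vertex $v$ if this would be safe even if all earlier vertices near $v$ had been accepted. We also allow ourselves to exclude some vertices beforehand and to stop at a time $p$.

Let $\delta\ge2$, so that $c(u)\ge1$ for all $u$. Fix a set $Z\subseteq V$ of \emph{excluded} vertices (it is empty in this section and is used in Section~\ref{sec:three}) and $p\in(0,1)$. Give the vertices $v\notin Z$ independent uniform times $t_v\in[0,1]$, almost surely distinct; for $v,w\notin Z$ we say that $w$ is \emph{earlier} than $v$ if $t_w<t_v$. Put $v\in M$ if and only if $v\notin Z$, $t_v\le p$ and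
\begin{equation}\label{eq:rule}
\text{for every }u\in N[v],\text{ at most }c(u)-1\text{ vertices of }N[u]\setminus(Z\cup\{v\})\text{ are earlier than }v.
\end{equation}
The set $M$ is feasible. Indeed, if $|N[u]\cap M|>c(u)$, let $v$ be the latest element of $N[u]\cap M$. Then at least $c(u)$ vertices of $N[u]\setminus(Z\cup\{v\})$ are earlier than $v$, contrary to \eqref{eq:rule}.

For $d\ge2$, $c=\lfloor d/2\rfloor$ and $0\le t<1$ put $q=1-t$ and
\[
B_d(t)=\Pr\big(\mathrm{Bin}(d,t)\le c-1\big).
\]
If $Z=\emptyset$ and $t_v=t\le p$, then $B_{d(u)}(t)$ is the probability of the condition in \eqref{eq:rule} at a single $u$. These conditions are positively correlated, so $v$ is accepted with probability at least $\prod_{u\in N[v]}B_{d(u)}(t)$.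

The difficulty is that the degrees vary. A vertex $u$ of large degree enters many of these products, namely $d(u)+1$ of them, but with a factor closer to $1$ if $t$ is small. The quantity that measures its total damage is $(d+1)(-\ln B_d)$, and we now show that, for times that are not too late, the worst degree is the smallest odd one. Some upper bound on $t$ is needed: $B_d(\frac12)\le\frac12$ for all $d$, so $(d+1)(-\ln B_d(\frac12))$ is unbounded.

\begin{lemma}\label{lem:mono}
Let $c_0\ge1$ be an integer and $D=2c_0+1$. Let $0\le t\le\frac14$ if $c_0=1$, and $0\le t\le0.28$ if $c_0\ge2$. Then for all integers $d\ge2c_0$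
\[
(d+1)(-\ln B_d(t))\le(D+1)(-\ln B_D(t)).
\]
\end{lemma}

\begin{proof}
We may assume $t>0$. If $d=2c$ is even, then $B_{2c}\ge B_{2c+1}$ and $d+1<2c+2$, so the claim for $2c$ follows from that for $2c+1$. It remains to treat odd $d$, and there it suffices to compare $2c+1$ with $2c+3$ for each $c\ge c_0$.

Let $X\sim\mathrm{Bin}(2c+1,t)$ and $R_c=\Pr(X\ge c)=1-B_{2c+1}$. Add two trials; the threshold moves from $c$ to $c+1$. The event is lost exactly if $X=c$ and both new trials fail, and gained exactly if $X=c-1$ and both succeed. Since $\Pr(X=c-1)=\Pr(X=c)\frac c{c+2}\frac qt$,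
\[
R_c-R_{c+1}=\Pr(X=c)q^2-\Pr(X=c-1)t^2=\Pr(X=c)\,q\Big(1-2t\,\frac{c+1}{c+2}\Big).
\]
For $j\ge c$ the ratio $\Pr(X=j+1)/\Pr(X=j)=\frac{2c+1-j}{j+1}\frac tq$ is at most $t/q<1$, so $R_c\le\Pr(X=c)\frac q{1-2t}$. Therefore $R_{c+1}\le\frac{c+1}{c+2}R_c$ as soon as
\[
(1-2t)\Big(1-2t\,\frac{c+1}{c+2}\Big)\ge\frac1{c+2}.
\]
The left side decreases in $t\in[0,\frac12)$, so we check the right endpoints. For $c=1$, which occurs only if $c_0=1$, it is $\frac12\cdot\frac23=\frac13$ at $t=\frac14$. For $c\ge2$ we check $t=0.28$: it is $0.2552\ge\frac14$ if $c=2$, it is $0.24288\ge\frac15$ if $c=3$, and it is at least $0.44^2=0.1936\ge\frac16\ge\frac1{c+2}$ if $c\ge4$.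

Finally, $x\mapsto-\ln(1-x)$ is increasing and convex on $[0,1)$ and vanishes at $0$. Hence $-\ln(1-R_{c+1})\le\frac{c+1}{c+2}\big(-\ln(1-R_c)\big)$, that is, $(2c+4)(-\ln B_{2c+3})\le(2c+2)(-\ln B_{2c+1})$.
\end{proof}

\begin{proposition}\label{prop:order}
Let $c_0\ge1$ be an integer with $\delta\ge2c_0$, and let $D=2c_0+1$. If $0<p\le\frac14$ (for $c_0=1$) or $0<p\le0.28$ (for $c_0\ge2$), then
\[
\gamma_s(G)\le n\Big(1-2\int_0^pF_D(t)\,dt\Big),\qquad F_D=B_D^{D+1}.
\]
\end{proposition}

\begin{proof}
Use the rule with $Z=\emptyset$. Given $t_v=t\le p$, the condition at $u\in N[v]$ concerns the $d(u)$ vertices $w\in N[u]\setminus\{v\}$; it is a decreasing event in the independent indicators of $t_w<t$, and its probability is $B_{d(u)}(t)$. By Harris, then the inequality between arithmetic and geometric means, and then Lemma~\ref{lem:mono},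
\[
\mathbb E|M|\ge\int_0^p\sum_v\prod_{u\in N[v]}B_{d(u)}\,dt\ge n\int_0^p\exp\Big(\frac1n\sum_u(d(u)+1)\ln B_{d(u)}\Big)dt\ge n\int_0^pB_D^{D+1}dt .
\]
In the middle step each $\ln B_{d(u)}$ occurs once for every $v\in N[u]$, i.e.\ $d(u)+1$ times. As $\gamma_s(G)\le n-2\,\mathbb E|M|$, the claim follows.
\end{proof}

\subsection{Evaluation for $\delta=2$ and $4\le\delta\le49$}

\begin{lemma}\label{lem:eval}
Let $D=2c+1$ with an integer $c\ge1$, and let $0<p<1$.
\begin{enumerate}
\item[(A)] $\int_0^pF_D\ge p-\mathbb E(Y-c)_+$ with $Y\sim\mathrm{Bin}(D+1,p)$.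
\item[(B)] $\ln B_D$ is concave on $[0,1)$. Hence $\int_a^bF_D\ge(b-a)\sqrt{F_D(a)F_D(b)}$ for $0\le a<b<1$.
\item[(C)] $B_D=q^{c+2}\sum_{j<c}\binom{c+1+j}jt^j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(A) By Bernoulli's inequality $F_D\ge1-(D+1)(1-B_D)$, so it suffices to show that $(D+1)\int_0^p(1-B_D)\,dt=\mathbb E(Y-c)_+$. Both sides vanish at $p=0$. With $N=D+1$ we have $\mathbb E(Y-c)_+=\sum_{j>c}\Pr(Y\ge j)$ and $\frac d{dp}\Pr(Y\ge j)=N\Pr(\mathrm{Bin}(N-1,p)=j-1)$. So $\frac d{dp}\mathbb E(Y-c)_+=(D+1)\Pr(\mathrm{Bin}(D,p)\ge c)=(D+1)(1-B_D(p))$, as required.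

(B) By continuity it suffices to consider $0<t<1$. The function $g=-B_D'$ is a constant times $t^{c-1}q^{D-c}$, and $B_D(t)\to0$ as $t\to1$. Substituting $s=t+(1-t)x$,
\[
\frac{B_D(t)}{g(t)}=\int_t^1\frac{g(s)}{g(t)}\,ds=(1-t)\int_0^1\Big(1+\frac{1-t}t\,x\Big)^{c-1}(1-x)^{D-c}dx,
\]
which decreases in $t$. So $(\ln B_D)'=-g/B_D$ decreases, and $\ln F_D=(D+1)\ln B_D$ is concave. On $[a,b]$ it lies above its chord, so its mean value there is at least $\frac12(\ln F_D(a)+\ln F_D(b))$, and Jensen's inequality for the exponential function gives the claim.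

(C) There are at most $c-1$ successes in $D$ trials if and only if, in an infinite sequence of trials continuing them, the $(D-c+1)$-th failure is preceded by some number $j\le c-1$ of successes. This has probability $\binom{D-c+j}jt^jq^{D-c+1}$ for each $j$, and $D-c+1=c+2$.
\end{proof}

In each line of the following table Proposition~\ref{prop:order} is applied with the given $c_0$ and $p$. The fifth column is the resulting upper bound for $\gamma_s(G)/n$, the last one a lower bound for $\delta^{-0.181}$ at the largest $\delta$ of the range, hence for all $\delta$ of the range. The computations follow.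
\begin{center}
\begin{tabular}{cccccc}
$\delta$ & $c_0$ & $p$ & method & $\gamma_s/n\le$ & $\delta^{-0.181}>$\\ \hline
$2$ & $1$ & $0.25$ & exact & $0.85$ & $0.88$\\
$4,5$ & $2$ & $0.28$ & exact minus tail & $0.7465$ & $0.747$\\
$6,7$ & $3$ & $0.25$ & (B) & $0.692$ & $0.703$\\
$8$--$11$ & $4$ & $0.25$ & (B) & $0.6446$ & $0.647$\\
$12$--$15$ & $6$ & $0.22$ & (A) & $0.6101$ & $0.612$\\
$16$--$26$ & $8$ & $0.25$ & (A) & $0.5526$ & $0.554$\\
$27$--$49$ & $13$ & $0.28$ & (A) & $0.4732$ & $0.494$
\end{tabular}
\end{center}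

\noindent\emph{$\delta=2$.} By (C), $F_3=q^{12}$ and $\int_0^{1/4}q^{12}dt=\frac{1-0.75^{13}}{13}>0.075$.

\medskip
\noindent\emph{$\delta=4,5$.} By (C), $F_5=q^{24}(1+4t)^6$. Expand, use $\int_0^1t^jq^{24}dt=\frac{j!\,24!}{(25+j)!}$, and round every term down:
\begin{align*}
\int_0^1F_5&=\sum_{j=0}^6\binom6j4^j\frac{j!\,24!}{(25+j)!}\\
&\ge 0.040000+0.036923+0.027350+0.015628+0.006467+0.001724+0.000222\\
&=0.128314>0.12831 .
\end{align*}
For the part beyond $0.28$ note that
\[
-(\ln F_5)'=\frac{24}{1-t}-\frac{24}{1+4t}=\frac{120t}{(1-t)(1+4t)}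
\]
is increasing by (B) and exceeds $22$ at $t=0.28$, and that $F_5(0.28)=0.72^{24}\cdot2.12^6<0.03421$. Hence $\int_{0.28}^1F_5\le0.03421/22<0.00156$, so $\int_0^{0.28}F_5>0.12675$ and $1-2\cdot0.12675=0.7465$.

\medskip
\noindent\emph{$\delta=6,7$.} Here $B_7=q^5(1+5t+15t^2)$ and $F_7=B_7^8$. At $t=0,0.05,0.1,0.15,0.2,0.25$ the values of $\ln F_7$ are, to four decimals,
\[
0,\ -0.0301,\ -0.2082,\ -0.6130,\ -1.2817,\ -2.2334 .
\]
Applying (B) on the five intervals gives $\int_0^{1/4}F_7\ge0.05(0.985+0.887+0.663+0.387+0.172)>0.154$.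

\medskip
\noindent\emph{$8\le\delta\le11$.} Here $B_9=q^6(1+6t+21t^2+56t^3)$ and $F_9=B_9^{10}$. At the same points $\ln F_9$ is, to four decimals,
\[
0,\ -0.0064,\ -0.0837,\ -0.3452,\ -0.8953,\ -1.8119 ,
\]
and (B) gives $\int_0^{1/4}F_9\ge0.05(0.9967+0.9559+0.8069+0.5377+0.2582)>0.1777$.

\medskip
For the last three ranges use (A) with $c=c_0$. With $N=D+1=2c+2$, the ratios
\[
\rho_j=\frac{\Pr(Y=j+1)}{\Pr(Y=j)}=\frac{N-j}{j+1}\cdot\frac p{1-p}
\]
decrease in $j$. So if $\rho_{j_0}\le\rho<1$, then $\Pr(Y=j_0+i)\le\rho^i\Pr(Y=j_0)$ for $i\ge0$ and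
\begin{equation}\label{eq:tail}
\sum_{j\ge j_0}(j-c)\Pr(Y=j)\le\Pr(Y=j_0)\Big(\frac{j_0-c}{1-\rho}+\frac\rho{(1-\rho)^2}\Big).
\end{equation}
In each case we compute $\Pr(Y=c+1)=\binom{2c+2}{c+1}(p(1-p))^{c+1}$ and the next probabilities by means of the ratios $\rho_j$, round up, and use \eqref{eq:tail} with $j_0=c+6$.

\medskip
\noindent\emph{$12\le\delta\le15$} ($Y\sim\mathrm{Bin}(14,0.22)$, $c=6$). For $j=7,\dots,11$ the probabilities are at most $0.015038$, $0.003712$, $0.000698$, $0.000099$, $0.000011$. With weights $1,\dots,5$ they contribute at most $0.025007$. Moreover $\Pr(Y=12)<7.2\cdot10^{-7}$ and $\rho=0.05$, so the tail is less than $5\cdot10^{-6}$. Hence $\mathbb E(Y-6)_+<0.02502$, and $1-2(0.22-0.02502)<0.6101$.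

\medskip
\noindent\emph{$16\le\delta\le26$} ($Y\sim\mathrm{Bin}(18,0.25)$, $c=8$). For $j=9,\dots,13$ the probabilities are at most $0.013927$, $0.004178$, $0.001013$, $0.000197$, $0.000031$ and contribute at most $0.026265$. Moreover $\Pr(Y=14)<3.7\cdot10^{-6}$ and $\rho=0.09$, so the tail is less than $2.5\cdot10^{-5}$. Hence $\mathbb E(Y-8)_+<0.0263$, and $1-2(0.25-0.0263)=0.5526$.

\medskip
\noindent\emph{$27\le\delta\le49$} ($Y\sim\mathrm{Bin}(28,0.28)$, $c=13$). For $j=14,\dots,18$ the probabilities are at most $0.007349$, $0.002668$, $0.000843$, $0.000232$, $0.000055$ and contribute at most $0.016417$. Moreover $\Pr(Y=19)<1.2\cdot10^{-5}$ and $\rho=0.176$, so the tail is less than $10^{-4}$. Hence $\mathbb E(Y-13)_+<0.0166$, and $1-2(0.28-0.0166)=0.4732$.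

\medskip
With Corollary~\ref{cor:signs}(a) and the trivial case $\delta=1$, the bound $\gamma_s(G)\le n\delta^{-0.181}$ is now proved for all $\delta\ne3$.

\section{Minimum degree three}\label{sec:three}

For $\delta=3$ we need $\mathbb E|M|\ge\frac12(1-3^{-0.181})n$, which is slightly more than $0.09\,n$. Proposition~\ref{prop:order} gives only about $0.075\,n$, and even cubic graphs allow no more than $0.1\,n$ in general. So two kinds of waste must be avoided.

First, Proposition~\ref{prop:order} uses the integrand $q^{12}$ for cubic graphs, while the argument by hand has $q^9$. The loss comes from the neighbors $u$ of $v$: the requirement that $u$ be not earlier than $v$ was counted in the condition at $v$ and again in the condition at $u$.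

Second, a vertex $v$ of large degree all of whose neighbors have degree $3$ may have almost no chance of being accepted, since as many as $3d(v)$ vertices around it must not be earlier, and it also obstructs its neighbors. It is better to exclude such vertices from the start: this costs little and makes life easier for their neighbors of degree $3$.

\begin{proposition}\label{prop:three}
If $\delta=3$, then $\gamma_s(G)\le(1-2\cdot0.0903)n=0.8194\,n<3^{-0.181}n$, where $3^{-0.181}>0.8196$.
\end{proposition}

\begin{proof}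
\textbf{Setup.} Let $T$ be the set of vertices of degree $3$. Let $Z$ be the set of vertices of degree at least $6$ that have at least $6$ neighbors in $T$, and let $Q$ be the set of remaining vertices, all of degree at least $4$. Write $\tau(v),\varepsilon(v),\eta(v)$ for the numbers of neighbors of $v$ in $T,Z,Q$. Use the rule of Section~\ref{sec:order} with this $Z$ and $p=\frac14$. For $0\le t\le\frac14$ put $\ell=-\ln q$ and, for $d\ge4$,
\[
\beta_d(t)=\Pr\big(\mathrm{Bin}(d-1,t)\le\lfloor d/2\rfloor-1\big)\ge B_d(t).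
\]

\textbf{Acceptance probabilities.} Condition on $t_v=t\le\frac14$; we claim that $v\notin Z$ is accepted with probability at least $e^{-x_v}$, where $x_v$ is as follows.

Let $v\in T$. Then $v$ is accepted if all of the following hold:
\begin{itemize}
\item none of the $3-\varepsilon(v)$ vertices of $N(v)\setminus Z$ is earlier;
\item for each $u\in N(v)\cap T$, none of the $2-\varepsilon(u)$ vertices of $N(u)\setminus(\{v\}\cup Z)$ is earlier;
\item for each $u\in N(v)\setminus T$, at most $c(u)-1$ of the at most $d(u)-1$ vertices of $N(u)\setminus(\{v\}\cup Z)$ are earlier.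
\end{itemize}
By the first item each $u\in N(v)$ is itself excluded or not earlier, so it need not be counted again in the other items. These events are decreasing in the indicators of $t_w<t$, so by Harris we may take
\[
x_v=\ell\Big[3-\varepsilon(v)+\sum_{u\in N(v)\cap T}(2-\varepsilon(u))\Big]+\sum_{u\in N(v)\setminus T}(-\ln\beta_{d(u)}).
\]

Let $v\in Q$. The condition at $v$ concerns at most $d(v)$ vertices and has probability at least $B_{d(v)}$. The condition at $u\in N(v)\cap T$ says that $u$ and the $2-\varepsilon(u)$ vertices of $N(u)\setminus(\{v\}\cup Z)$ are not earlier. The condition at $u\in N(v)\setminus T$ concerns at most $d(u)$ vertices and has probability at least $B_{d(u)}$. By Harris we may take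
\[
x_v=-\ln B_{d(v)}+\ell\sum_{u\in N(v)\cap T}(3-\varepsilon(u))+\sum_{u\in N(v)\setminus T}(-\ln B_{d(u)}).
\]

\textbf{Linearization.} In a cubic graph $x_v=9\ell$ for all $v$. We therefore replace the exponential by its tangent there: with $\omega=q^9=e^{-9\ell}$,
\begin{equation}\label{eq:linear}
e^{-x_v}\ge\omega(1+9\ell-x_v),\qquad\text{so}\qquad\mathbb E|M|\ge\int_0^{1/4}\omega\sum_{v\notin Z}(1+9\ell-x_v)\,dt .
\end{equation}
The gain is that $\sum_{v\notin Z}x_v$ can be regrouped according to the vertex $u$ whose condition causes each term. Below, $\tau,\varepsilon,\eta$ and $d$ are taken at $u$.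
\begin{itemize}
\item A vertex $u\in T$ contributes $3-\varepsilon$ as $v=u$, $2-\varepsilon$ for each neighbor in $T$ and $3-\varepsilon$ for each neighbor in $Q$, all times $\ell$. As $\tau=3-\varepsilon-\eta$, the sum is
\[
\ell\big[(3-\varepsilon)+\tau(2-\varepsilon)+\eta(3-\varepsilon)\big]=\ell\big[(3-\varepsilon)^2+\eta\big]\le\ell(9-3\varepsilon+\eta),
\]
because $0\le 3-\varepsilon\le3$.
\item A vertex $u\in Q$ contributes $-(1+\eta)\ln B_d-\tau\ln\beta_d$.
\item A vertex $u\in Z$ contributes $-\tau\ln\beta_d-\eta\ln B_d\le-d\ln B_d$.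
\end{itemize}
So, after subtraction from $9\ell$, each $u\in T$ leaves at least $\ell(3\varepsilon-\eta)$. Counting the edges between $T$ and $Z$, and between $T$ and $Q$, in two ways gives $\sum_T\varepsilon=\sum_Z\tau$ and $\sum_T\eta=\sum_Q\tau$; in this way the terms of $T$ are passed on to $Z$ and $Q$. Put
\[
I_0=\int_0^{1/4}\omega,\quad I_1=\int_0^{1/4}\omega\ell,\quad K_d=\int_0^{1/4}\omega(-\ln B_d),\quad J_d=\int_0^{1/4}\omega(-\ln\beta_d)\le K_d .
\]
Then \eqref{eq:linear} yields
\[
\mathbb E|M|\ge(n-|Z|)I_0+\sum_{u\in Q}\big[(9-\tau)I_1-(1+\eta)K_d-\tau J_d\big]+\sum_{u\in Z}\big[3\tau I_1-dK_d\big].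
\]
Since $(n-|Z|)I_0=0.0903\,n+(I_0-0.0903)(|T|+|Q|)-0.0903|Z|$, the inequality $\mathbb E|M|\ge0.0903\,n$ follows from $I_0\ge0.0903$ together with
\begin{align}
(9-\tau)I_1-(1+\eta)K_d-\tau J_d&\ge-(I_0-0.0903)&&(u\in Q),\label{eq:Q}\\
3\tau I_1&\ge0.0903+dK_d&&(u\in Z).\label{eq:Z}
\end{align}

\textbf{The integrals.} We use $0.75^{10}=0.0563135\ldots$. First,
\[
I_0=\frac{1-0.75^{10}}{10}>0.094368,\qquad I_1=\Big[-\frac{q^{10}\ln q}{10}+\frac{q^{10}}{100}\Big]_{q=0.75}^{1}\in(0.0078168,\,0.0078169).
\]

For $K_4$ and $K_5$ we have $B_4=q^3(1+3t)$ and $B_5=q^4(1+4t)$. For $a=3,4$, integration by parts gives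
\[
\int_0^{1/4}q^9\ln(1+at)\,dt=-\frac{0.75^{10}}{10}\ln\Big(1+\frac a4\Big)+\frac a{10}\int_0^{1/4}\psi_a\,dt,\qquad\psi_a=\frac{q^{10}}{1+at}.
\]
The function $\psi_a$ is convex, since
\[
\frac{\psi_a''}{\psi_a}=\Big(\frac{10}q+\frac a{1+at}\Big)^2-\frac{10}{q^2}+\frac{a^2}{(1+at)^2}>0 .
\]
Hence the midpoint rule gives lower bounds. With step $0.05$, i.e.\ midpoints $0.025,0.075,\dots,0.225$,
\begin{align*}
\int_0^{1/4}\psi_3&\ge0.05(0.72216+0.37435+0.19132+0.09577+0.04666)>0.07151,\\
\int_0^{1/4}\psi_4&\ge0.05(0.70575+0.35275+0.17538+0.08591+0.04113)>0.06804.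
\end{align*}
Since $\frac{0.75^{10}}{10}\ln1.75<0.003152$ and $\frac{0.75^{10}}{10}\ln2<0.003904$,
\begin{align*}
K_4&\le3I_1-(0.3\cdot0.07151-0.003152)\le0.00516,\\
K_5&\le4I_1-(0.4\cdot0.06804-0.003904)\le0.00796 .
\end{align*}

For degrees at least $6$ let $R=1-B_7$, so $R'=7\Pr(\mathrm{Bin}(6,t)=2)=105t^2q^4$. By parts,
\[
\int_0^1q^9R\,dt=\frac1{10}\int_0^1q^{10}R'\,dt=10.5\int_0^1t^2q^{14}dt=\frac{21}{4080}<0.005148 .
\]
Also $R(\frac14)=0.24359\ldots$ and $R$ is increasing, so $\int_{1/4}^1q^9R\ge R(\frac14)\frac{0.75^{10}}{10}>0.001371$ and $\int_0^{1/4}q^9R<0.003777$. The function $-\ln(1-x)/x$ is increasing (its power series has positive coefficients) and is less than $1.1462$ at $x=0.24360$. So $K_7\le1.1462\cdot0.003777<0.00433$ and, by Lemma~\ref{lem:mono} with $c_0=3$,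
\[
(d+1)K_d\le8K_7<0.0347\qquad\text{for all }d\ge6 .
\]
Finally, $\beta_5=B_4$, so $J_5=K_4$.

\textbf{Verification of \eqref{eq:Q} and \eqref{eq:Z}.} We have $I_0-0.0903\ge0.00406$ and $4I_1\ge0.03126$.
\begin{itemize}
\item $u\in Q$, $d=4$: since $\tau\le4$, $J_4\le K_4$ and $1+\eta+\tau\le5$, the left side of \eqref{eq:Q} is at least $5I_1-5K_4>0$.
\item $u\in Q$, $d=5$: since $\eta\le5-\tau$, the left side is at least $(9-\tau)I_1-(6-\tau)K_5-\tau K_4$, which is linear in $\tau\in[0,5]$. At $\tau=0$ it is $9I_1-6K_5>0$. At $\tau=5$ it is $4I_1-K_5-5K_4\ge0.03126-0.03376=-0.0025\ge-0.00406$.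
\item $u\in Q$, $d\ge6$: since $u\notin Z$ we have $\tau\le5$, and $1+\eta+\tau\le d+1$, so the left side is at least $4I_1-(d+1)K_d\ge0.03126-0.0347=-0.00344\ge-0.00406$.
\item $u\in Z$: since $\tau\ge6$, $3\tau I_1\ge18I_1>0.1407>0.0903+0.0347\ge0.0903+dK_d$.
\end{itemize}
So $\mathbb E|M|\ge0.0903\,n$, and $\gamma_s(G)\le n-2\,\mathbb E|M|\le0.8194\,n$.
\end{proof}

\begin{remark}
The threshold $6$ in the definition of $Z$ balances \eqref{eq:Q} and \eqref{eq:Z}. With threshold $5$ the bounds above would not give \eqref{eq:Z} for $\tau=5$, since $15I_1<0.118<0.0903+0.0347$. With threshold $7$ they would not give \eqref{eq:Q} for $\tau=6$, since $3I_1-0.0347<-0.011$.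
\end{remark}

\section{Large minimum degree: iterated partial coloring}\label{sec:coloring}

For large $\delta$ Proposition~\ref{prop:signs} loses a factor of order $\sqrt{\ln k}$, because there the bias must outweigh the random deviation in all but a fraction of about $1/k$ of the neighborhoods. A partial coloring controls all deviations at once, at the scale $\lambda\sqrt{|S|}$ with a constant $\lambda$, and pays for it by leaving a small fraction of the vertices uncolored.

To see how this is used, let $G$ be $\delta$-regular, so that $|S_u|=k$. Put $+1$ on a random set of density $b/\sqrt k$; a neighborhood then contains about $b\sqrt k$ of these vertices. Color the rest by $\chi$ with values in $\{-1,0,1\}$, total at most $0$, $|\chi(S_u)|\le5\sqrt k$, and at most $n/64$ zeros (Lemma~\ref{lem:partial} will provide this). If the zeros also get $+1$, then every neighborhood has sum at least about $(b-5)\sqrt k$, so $b$ slightly above $5$ suffices. The weight is about $bn/\sqrt k+n/64$. The second term is not of order $n/\sqrt k$,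 so the set $A_1$ of zeros must be treated again, and so on with sets $A_i$ of size at most $n64^{-i}$. In round $i$ there are still $n$ neighborhoods but far fewer vertices, and therefore the constant $\lambda_i$ in the deviation must grow slowly with $i$.

In round $i\ge1$ a new point arises: $a=|S_u\cap A_i|$ is not under control. A density $b_i/\sqrt k$ of fresh $+1$'s in $A_i$ gives $S_u$ a net amount of at least about $\frac{b_i}{\sqrt k}a-\lambda_i\sqrt a$, which can be negative, but completing the square shows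
\begin{equation}\label{eq:square}
\frac{b_i}{\sqrt k}a-\lambda_i\sqrt a\ge-\frac{\lambda_i^2}{4b_i}\sqrt k\qquad\text{for all }a\ge0 .
\end{equation}
This deficit must be covered by extra bias in round $0$, at a price $\frac{\lambda_i^2}{4b_i}\cdot\frac n{\sqrt k}$, while the bias in round $i$ itself costs $64^{-i}b_i\cdot\frac n{\sqrt k}$. The sum is smallest for $b_i=\frac12\lambda_i8^i$, and then each of the two prices is $\frac12\lambda_i8^{-i}\cdot\frac n{\sqrt k}$. So the total is governed by the convergent series $\sum_i\lambda_i8^{-i}$. We now carry this out.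

\subsection{One partial coloring}

\begin{lemma}\label{lem:partial}
Let $S_1,\dots,S_n$ $(n\ge1)$ be subsets of a set $A$ with $|A|=N$, let $\lambda\ge2$ and $h(\lambda)=(\lambda^2+3)e^{-\lambda^2/2}$. There is $\chi\colon A\to\{-1,0,1\}$ with $|\chi(S_j)|\le\lambda\sqrt{|S_j|}$ for all $j$, with $\chi(A)\le0$, and with at most $\sqrt{2Nn\,h(\lambda)}$ zeros.
\end{lemma}

\begin{proof}
We may assume $N\ge1$. The idea is to find two sign vectors $x,x'$ that have nearly the same sums on every $S_j$ but agree in few coordinates; then $\chi=(x-x')/2$ works. Entropy gives a large set of vectors with nearly the same sums, and concentration of measure shows that a large set contains two nearly antipodal points.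

\emph{A large class.} Let $x\in\{\pm1\}^A$ be uniform and let
\[
r_j=\Big\lfloor\frac{x(S_j)}{2\lambda\sqrt{|S_j|}}+\frac12\Big\rfloor
\]
($r_j=0$ if $S_j=\emptyset$). We first bound the entropy of $r_j$. If $S_j=\emptyset$, it is $0$; so let $S_j\ne\emptyset$. If $r_j=i\ge1$, then $x(S_j)\ge(2i-1)\lambda\sqrt{|S_j|}$. If $r_j=-i\le-1$, then $x(S_j)<-(2i-1)\lambda\sqrt{|S_j|}$. So with $e_i=(2i-1)^2\lambda^2/2$, Hoeffding gives $\Pr(r_j=i)\le e^{-e_i}$ and $\Pr(r_j=-i)\le e^{-e_i}$. Since $\lambda\ge2$ we have $e_i\ge2$, hence $e^{-e_i}\le e^{-1}$; as $-z\ln z$ is increasing on $[0,1/e]$, each of the values $i$ and $-i$ contributes at most $e_ie^{-e_i}$ to the entropy. For $z_0=\Pr(r_j=0)$ we have $1-z_0\le\Pr(|x(S_j)|\ge\lambda\sqrt{|S_j|})\le2e^{-\lambda^2/2}<1$, so $z_0>0$ and $-z_0\ln z_0\le1-z_0\le2e^{-\lambda^2/2}$. Therefore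
\[
H(r_j)\le2e^{-\lambda^2/2}+\lambda^2e^{-\lambda^2/2}+2\sum_{i\ge2}e_ie^{-e_i}\le h(\lambda).
\]
Here the last sum was bounded using $ze^{-z}\le e^{-z/2}$:
\[
2\sum_{i\ge2}e_ie^{-e_i}\le2\sum_{i\ge2}e^{-(2i-1)^2\lambda^2/4}\le4e^{-9\lambda^2/4}\le e^{-\lambda^2/2}.
\]
By subadditivity $H(r_1,\dots,r_n)\le\sigma:=n\,h(\lambda)$, so some value $r^*$ of $r=(r_1,\dots,r_n)$ has probability at least $e^{-\sigma}$. Let $\mathcal F=\{x:r(x)=r^*\}$, so $\Pr(\mathcal F)\ge e^{-\sigma}$.

\emph{Nearly antipodal points.} Let $\rho(x)$ be the Hamming distance from $x$ to $\mathcal F$; McDiarmid applies to $\rho$. From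
\[
e^{-\sigma}\le\Pr(\rho=0)=\Pr(\rho\le\mathbb E\rho-\mathbb E\rho)\le e^{-2(\mathbb E\rho)^2/N}
\]
we get $\mathbb E\rho\le\sqrt{N\sigma/2}$. Suppose that $\rho>\sqrt{2N\sigma}=2\sqrt{N\sigma/2}$ on all of $-\mathcal F$. As $-\mathcal F$ is finite, there is $y>\sqrt{N\sigma/2}$ with $\rho\ge\mathbb E\rho+y$ on $-\mathcal F$. Then
\[
e^{-\sigma}\le\Pr(\mathcal F)=\Pr(-\mathcal F)\le e^{-2y^2/N}<e^{-\sigma},
\]
a contradiction. So there are $x,x'\in\mathcal F$ such that $x$ and $-x'$ have distance at most $\sqrt{2N\sigma}$; that is, $x$ and $x'$ agree in at most $\sqrt{2N\sigma}$ coordinates.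

\emph{The coloring.} Put $\chi=(x-x')/2$. Its zeros are the coordinates where $x$ and $x'$ agree. Since $r(x)=r(x')$, the numbers $x(S_j)$ and $x'(S_j)$ differ by at most $2\lambda\sqrt{|S_j|}$, so $|\chi(S_j)|\le\lambda\sqrt{|S_j|}$. If $\chi(A)>0$, replace $\chi$ by $-\chi$.
\end{proof}

\subsection{The iteration}

Let $\lambda_i=\sqrt{25+9i}$ for $i\ge0$. Then
\begin{equation}\label{eq:h}
h(\lambda_i)\le\tfrac12\,64^{-i-2}.
\end{equation}
Indeed $h(\lambda_0)=28e^{-12.5}<1.05\cdot10^{-4}<\frac1{8192}$ and $\frac{h(\lambda_{i+1})}{h(\lambda_i)}=\frac{37+9i}{28+9i}e^{-4.5}\le\frac{37}{28}e^{-4.5}<\frac1{64}$. Let $\Lambda=\sum_{i\ge0}8^{-i}\lambda_i$. By Cauchy--Schwarz, with $\sum_i8^{-i}=\frac87$ and $\sum_ii8^{-i}=\frac8{49}$,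
\[
\Lambda\le\sqrt{\sum_i8^{-i}\sum_i8^{-i}(25+9i)}=\sqrt{\tfrac87\Big(\tfrac{200}7+\tfrac{72}{49}\Big)}=\sqrt{\tfrac{11776}{343}}<5.86 .
\]

In the following proposition $\theta$ and $\xi$ absorb the random fluctuations of the fresh $+1$'s, and $\kappa$ determines when the iteration stops.

\begin{proposition}\label{prop:iterate}
Let $\theta,\xi\in(0,1)$, $\kappa\ge64$, and let $L$ be the least nonnegative integer with $64^{L+1}\ge\kappa\sqrt k$. Put $b_0=\lambda_0+\frac12(\Lambda-\lambda_0)+\xi$, $b_i=\frac12\lambda_i8^i$ for $i\ge1$, and $m_i=\frac{b_i}{(1-\theta)\sqrt k}$. Assume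
\begin{enumerate}
\item[(i)] $m_i\le1$ for $0\le i\le L$;
\item[(ii)] $(L+1)\theta^{-1}\ln s+1\le\xi\sqrt s$ for all integers $s\ge k$.
\end{enumerate}
Then
\[
\gamma_s(G)\le\Big(\frac{\Lambda+\xi}{1-\theta}+\frac1\kappa+\frac{L+1}{\sqrt k}\Big)\frac n{\sqrt k}.
\]
\end{proposition}

\begin{proof}
Let $\zeta_s=\theta^{-1}\ln s$. Start with $A_0=V$; we shall keep $|A_i|\le n64^{-i}$. Carry out the following two steps for $i=0,\dots,L$.

\emph{Step 1: bias.} We choose $P_i\subseteq A_i$ with $|P_i|\le m_i|A_i|+\frac nk$ such that for every $S=S_u$, with $s=|S|$ and $a_i=|S\cap A_i|$,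
\begin{equation}\label{eq:bias}
|P_i\cap S|\ge(1-\theta)m_ia_i-\zeta_s .
\end{equation}
To see that this is possible, first select each element of $A_i$ independently with probability $m_i$, which is allowed by (i). If $a_i=0$, then \eqref{eq:bias} is trivial. Otherwise let $\mu=m_ia_i>0$ and $y=\theta\mu+\zeta_s$. Then $y^2\ge4\theta\mu\zeta_s$, so by Chernoff \eqref{eq:bias} fails for $S$ with probability at most $e^{-y^2/(2\mu)}\le e^{-2\theta\zeta_s}=s^{-2}$. For each failing $S$ add all of $S\cap A_i$ to the selection; then $|P_i\cap S|=a_i\ge m_ia_i$. The expected number of added vertices is at most $\sum_us_u\cdot s_u^{-2}\le n/k$. So $\mathbb E|P_i|\le m_i|A_i|+\frac nk$, and a suitable outcome exists. Put $f=+1$ on $P_i$.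

\emph{Step 2: coloring.} Apply Lemma~\ref{lem:partial} with $\lambda=\lambda_i$ to the set $A_i\setminus P_i$ and the traces on it of the $n$ sets $S_u$. Let $\chi_i$ be the resulting coloring; since the trace of $S=S_u$ has at most $a_i$ elements, $\chi_i$ has absolute sum at most $\lambda_i\sqrt{a_i}$ on it. Put $f=\chi_i$ where $\chi_i\ne0$, and let $A_{i+1}$ be the set of zeros. By \eqref{eq:h},
\[
|A_{i+1}|\le\sqrt{2\cdot n64^{-i}\cdot n\cdot\tfrac12\,64^{-i-2}}=n64^{-i-1}.
\]

After the last round put $f=+1$ on $A_{L+1}$, where $|A_{L+1}|\le n64^{-L-1}\le n/(\kappa\sqrt k)$.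

\emph{Feasibility.} Let $S=S_u$ and $s=|S|$. By \eqref{eq:bias} and $(1-\theta)m_i=b_i/\sqrt k$,
\[
f(S)\ge\sum_{i=0}^L\Big(\frac{b_i}{\sqrt k}a_i-\lambda_i\sqrt{a_i}-\zeta_s\Big).
\]
For $i\ge1$ inequality \eqref{eq:square} bounds the first two terms below by $-\frac{\lambda_i^2}{4b_i}\sqrt k=-\frac12\lambda_i8^{-i}\sqrt k$, and $\sum_{i\ge1}\lambda_i8^{-i}=\Lambda-\lambda_0$. For $i=0$ we have $a_0=s$ and $\sqrt s\le s/\sqrt k$. So
\[
f(S)\ge\Big(\tfrac12(\Lambda-\lambda_0)+\xi\Big)\frac s{\sqrt k}-\tfrac12(\Lambda-\lambda_0)\sqrt k-(L+1)\zeta_s\ge\xi\sqrt s-(L+1)\zeta_s\ge1 ,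
\]
using $s/\sqrt k\ge\sqrt k$, $s/\sqrt k\ge\sqrt s$ and (ii).

\emph{Weight.} The colorings $\chi_i$ contribute at most $0$, so the weight is at most
\[
\sum_{i=0}^L\Big(m_i|A_i|+\frac nk\Big)+|A_{L+1}|\le\frac n{(1-\theta)\sqrt k}\Big(b_0+\sum_{i\ge1}64^{-i}b_i\Big)+\frac{(L+1)n}k+\frac n{\kappa\sqrt k}.
\]
Since $64^{-i}b_i=\frac12\lambda_i8^{-i}$, the bracket equals $\lambda_0+\frac12(\Lambda-\lambda_0)+\xi+\frac12(\Lambda-\lambda_0)=\Lambda+\xi$.
\end{proof}

As $\kappa\sqrt k\ge64\sqrt2>64$, we always have $L\ge1$, and the minimality of $L$ gives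
\begin{equation}\label{eq:L}
64^L<\kappa\sqrt k,\qquad8^L<\sqrt\kappa\,k^{1/4}.
\end{equation}

\begin{corollary}\label{cor:large}
If $\ln k\ge20$, then $\gamma_s(G)\le6.21\,n/\sqrt k\le6.5\,n/\sqrt\delta$.
\end{corollary}

\begin{proof}
Take $\theta=0.03$, $\xi=0.14$, $\kappa=64$ in Proposition~\ref{prop:iterate}. Then $L$ is the least integer with $64^L\ge\sqrt k$, so $L\le1+\frac{\ln k}{2\ln64}\le1+0.12023\ln k$.

\emph{Condition (ii).} Since $2\le0.1\ln k$, we have $L+1\le2+0.12023\ln k\le0.2203\ln k\le0.2203\ln s$ for $s\ge k$. Hence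
\[
(L+1)\theta^{-1}\ln s+1\le7.344(\ln s)^2+1\le7.35(\ln s)^2 .
\]
At $\ln s=20$ the right side is $2940$, while $0.14\,e^{10}>3083$. As $\sqrt s/(\ln s)^2$ increases for $\ln s\ge4$, (ii) holds.

\emph{Condition (i).} We have $b_0=\frac12(\Lambda+\lambda_0)+\xi<6$, so $m_0\le\frac6{0.97\sqrt k}<1$. For $1\le i\le L$, \eqref{eq:L} gives $8^i<8k^{1/4}$ and
\[
m_i\le\frac{8\sqrt{25+9L}}{1.94\,k^{1/4}}<4.13\,\sqrt{25+9L}\;k^{-1/4},\qquad25+9L\le34+1.0821\ln k .
\]
Since $4.13^2<17.1$, it suffices that $17.1(34+1.0821\ln k)\le\sqrt k$. At $\ln k=20$ the left side is less than $960$ and the right side more than $22000$. As functions of $\ln k$, the left side has derivative less than $19$ and the right side more than $11000$ from there on.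

\emph{Conclusion.} We have $\frac{\Lambda+\xi}{1-\theta}<\frac{6.00}{0.97}<6.186$, $\frac1\kappa=\frac1{64}<0.016$ and $\frac{L+1}{\sqrt k}\le\frac{0.2203\ln k}{\sqrt k}<0.0003$. The sum is less than $6.21$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:assembly}

\emph{The bound $n\delta^{-0.181}$.} For $\delta=1$ it is the trivial bound $n$. For $\delta=2$ and $4\le\delta\le49$ it was proved in Section~\ref{sec:order}, for $\delta=3$ in Proposition~\ref{prop:three}, and for $\delta\ge50$ in Corollary~\ref{cor:signs}(a).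

\emph{The bound $6.5\,n/\sqrt\delta$.} For $\delta\le42$ we have $6.5/\sqrt\delta>1$, since $6.5^2=42.25$, and $\gamma_s(G)\le n$ suffices. For $\delta\ge43$ use Corollary~\ref{cor:signs}(b) if $\ln k\le20$ and Corollary~\ref{cor:large} if $\ln k\ge20$. \qed

\section{Limits: proof of Theorem~\ref{thm:limits}}\label{sec:limits}

\emph{(a)} Fix $\theta,\xi\in(0,1)$ and $\kappa\ge64$ and let $k\to\infty$ in Proposition~\ref{prop:iterate}. By \eqref{eq:L}, $L=O(\ln k)$ and $8^i<\sqrt\kappa\,k^{1/4}$ for $i\le L$, so $\max_{i\le L}m_i=O(k^{-1/4}\sqrt{\ln k})\to0$ and (i) holds for large $k$. For $s\ge k$ the left side of (ii) is $O((\ln s)^2)$, so (ii) holds for large $k$ as well. As $(L+1)/\sqrt k\to0$ and $\sqrt\delta<\sqrt k$, the $\limsup$ is at most $\frac{\Lambda+\xi}{1-\theta}+\frac1\kappa$. Let $\theta,\xi\to0$ and $\kappa\to\infty$, and recall $\Lambda<5.86$.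

\medskip
\emph{(b)} The idea is that in a set system coming from a Hadamard matrix every sign vector has discrepancy at least of order $\sqrt m$ on some set, and that we can arrange that this discrepancy is bounded by the weight.

Let $H$ be a Hadamard matrix of order $m=2^r$, i.e.\ a $\pm1$-matrix with orthogonal rows and columns, whose first row consists of $1$'s (for example the $r$-fold tensor power of $\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$). Take vertices $x_1,\dots,x_m$ and, for $2\le i\le m$, vertices $w_i^+,w_i^-$, where $w_i^\pm$ is adjacent exactly to the $x_j$ with $H_{ij}=\pm1$. As row $i\ge2$ is orthogonal to the first row, $d(w_i^\pm)=m/2$. Each $x_j$ is adjacent to exactly one of $w_i^+,w_i^-$ for each $i$, so $d(x_j)=m-1$. Hence $\delta=m/2$ and $n=3m-2$.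

Let $f$ be signed dominating, $s_X=\sum_jf(x_j)$ and $s_W=\sum_{i\ge2}(f(w_i^+)+f(w_i^-))$. Summing $f(N[x_j])\ge1$ over $j$ gives $s_X+\frac m2s_W\ge m$, and $s_X\le m$, so $s_W\ge0$. For each $i\ge2$, $f(N(w_i^\pm))\ge1-f(w_i^\pm)\ge0$. The two nonnegative numbers $f(N(w_i^+))$ and $f(N(w_i^-))$ have sum $s_X$ and difference $\sum_jH_{ij}f(x_j)$. Hence $s_X\ge0$ and $|\sum_jH_{ij}f(x_j)|\le s_X$ for $i\ge2$; for $i=1$ this holds with equality. By orthogonality $\sum_i\big(\sum_jH_{ij}f(x_j)\big)^2=m\sum_jf(x_j)^2=m^2$, so $m\,s_X^2\ge m^2$, i.e.\ $s_X\ge\sqrt m$. So every signed dominating function has weight $s_X+s_W\ge\sqrt m$, and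
\[
\gamma_s(G)\ge\sqrt m\ge\frac n{3\sqrt m}=\frac1{3\sqrt2}\,\frac n{\sqrt\delta}.
\]
As $m$ is arbitrarily large, no bound $Cn\delta^{-\beta}$ with $\beta>\frac12$ holds for all graphs.

\medskip
\emph{(c)} The Petersen graph has $n=10$, $\delta=3$ and $\gamma_s=8$, as shown in the introduction. From $8\le10\cdot3^{-\alpha}$ we get $\alpha\le\log_3\frac54$, and from $8\le10C/\sqrt3$ we get $C\ge\frac{4\sqrt3}5$. \qed

\begin{thebibliography}{9}
\bibitem{DM}
\emph{Developments in Mathematics},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-030-51117-3.pdf},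
doi:10.1007/978-3-030-51117-3.
\end{thebibliography}

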